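\title{Every tree is an integral sum graph}

\begin{abstract}
A graph is an integral sum graph if its nodes can be labeled by distinct integers so that two distinct nodes are adjacent exactly when the sum of their labels is again a label. We prove that every tree is an integral sum graph. More generally, every forest is one, and the stars $K_{1,k}$ with $k\ge1$ are the only forests that cannot be labeled without $0$. The labels are built in $\mathbb{Q}^2$. The first coordinate separates the two color classes of the tree and the leaves of one class; the second coordinate is constructed node by node in an increasing chain of cyclic subgroups of $\mathbb{Q}$. Apart from Bertrand's postulate the proof is self-contained.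
\end{abstract}

\section{Introduction}

All graphs are finite, with no loops or multiple edges. An \emph{integral sum labeling} of a graph $G$ is an injective map $f$ from the nodes of $G$ to $\mathbb{Z}$ such that, for any two distinct nodes $u$ and $v$,
\[
uv \text{ is an edge of } G \iff f(u)+f(v)=f(w) \text{ for some node } w \text{ of } G .
\]
A graph with such a labeling is an \emph{integral sum graph}. In other words, a finite set of integers determines a graph on itself, by joining two elements whose sum lies in the set, and we ask which graphs arise in this way. The node $w$ may be $u$ or $v$; this happens exactly when the other node has label $0$. Hence \emph{a node labeled $0$ is adjacent to all other nodes}. A labeling that does not use $0$ is called \emph{zero-free}.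

Negative labels are essential. If all labels are positive, the node with the largest label is isolated, so no connected graph with an edge can be labeled. With labels of both signs this obstruction disappears: the path on four nodes has the labeling $-1,-2,1,-3$, read along the path. A count suggests that trees are the class to look at. Choose for each edge $uv$ the node $w$ that is to carry the sum. A tree has one edge fewer than it has nodes, so the equations $f(u)+f(v)=f(w)$ form a homogeneous linear system with more unknowns than equations, and there is a nonzero rational solution for every choice. The count also shows the difficulty. It guarantees only a line of solutions, that is, one labeling up to scaling, so no free parameter is promised with which to perturb away equal labels or unwanted sums. These have to be excluded by the design of the labeling.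

A \emph{generalized star} is a tree obtained from a star by extending each edge to a path, and a \emph{fork} of a tree is a node whose degree is not two. Generalized stars, trees whose forks are pairwise at distance at least $4$, caterpillars, and trees with at most $10$ nodes are known to be integral sum graphs. The conjecture that every tree is an integral sum graph is taken from \cite{ident}. We prove it.

\begin{theorem}\label{thm:tree}
Every tree is an integral sum graph.
\end{theorem}

\begin{theorem}\label{thm:forest}
Every forest is an integral sum graph. Moreover, a forest has an integral sum labeling that does not use the label $0$ if and only if it is not a star $K_{1,k}$ with $k\ge1$.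
\end{theorem}

The one result used without proof is Bertrand's postulate (Chebyshev): for every integer $N\ge2$ there is a prime $p$ with $N<p<2N$.

Section~\ref{sec:example} shows the whole method on a tree with ten nodes. Section~\ref{sec:assembly} reduces Theorem~\ref{thm:tree} to a problem about two finite sets of rational numbers and two conditions (A1), (A2) on them. Section~\ref{sec:towers} constructs the sets; Section~\ref{sec:bounded} keeps them inside a fixed interval, which gives (A2); Section~\ref{sec:anchor} deals with (A1). Sections~\ref{sec:proof} and~\ref{sec:forests} prove the two theorems.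

\section{Vector labels, stars and double stars}\label{sec:vector}

It is easier to avoid unwanted sums with several coordinates, and nothing is lost by using them.

\begin{lemma}\label{lem:vector}
Suppose that the nodes of a graph $G$ have distinct labels in $\mathbb{Q}^d$ such that two distinct nodes are adjacent if and only if the sum of their labels is a label. Then $G$ is an integral sum graph. If no label is the zero vector, then $G$ has a zero-free integral sum labeling.
\end{lemma}

\begin{proof}
Multiplying by a common denominator, we may assume that the labels lie in $\mathbb{Z}^d$. For an integer $B$ let $\varphi_B(x)=\sum_{i=1}^d x_iB^{d-i}$, an additive map $\mathbb{Z}^d\to\mathbb{Z}$. For $x\ne0$ this is a nonzero polynomial in $B$, with finitely many roots. So there is a $B$ with $\varphi_B(x)\neq0$ for all nonzero vectors $x$ of the forms $a$, $a-b$, $a+b-c$, where $a,b,c$ are labels. Then $\varphi_B$ is injective on the labels, sends nonzero labels to nonzero integers, and satisfies $\varphi_B(a)+\varphi_B(b)=\varphi_B(c)$ if and only if $a+b=c$.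
\end{proof}

The general construction needs a node with two neighbors that are not leaves. The trees without such a node are treated now. A \emph{double star} is obtained from an edge $uv$ by attaching $k\ge1$ leaves to $u$ and $k'\ge1$ leaves to $v$. Stars and double stars are caterpillars and so belong to the known classes. We give explicit labelings, because they are short and show a device used throughout: the leaves at a node with label $\rho$ are placed in a progression with difference $\rho$, so that each required sum is the next term.

\begin{lemma}\label{lem:small}
If no node of a tree $T$ has two neighbors that are not leaves, then $T$ is an integral sum graph.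
\end{lemma}

\begin{proof}
Deleting all leaves of $T$ leaves a graph that is empty or connected and has maximum degree at most $1$. So $T$ is $K_1$, a star $K_{1,k}$ with $k\ge1$, or a double star. Label $K_1$ by $1$. Label the center of $K_{1,k}$ by $0$ and its leaves by $1,3,\dots,2k-1$; the sum of two leaves is even and positive, hence not a label.

For the double star put $N=k'+1\ge2$. Label $u$ by $-N$ and $v$ by $1$, the leaves at $u$ by $1+iN$ for $i\in\{-1,1,2,\dots,k-1\}$, and the leaves at $v$ by $-N-j$ for $1\le j\le N-1$. These labels are distinct. The smallest is $1-2N$, no label lies in the interval $[2-N,0]$, and every positive label is congruent to $1$ modulo $N$.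

The sums along edges are labels: $-N+1$ is the leaf with $i=-1$; the sum $-N+(1+iN)$ is $-N-(N-1)$ for $i=-1$, is $1$ for $i=1$, and is the leaf with index $i-1$ for $i\ge2$; and $1+(-N-j)=-N-(j-1)$ is $-N$ or a leaf at $v$.

The other sums are not labels. A leaf at $v$ plus $-N$, plus $1-N$, or plus another leaf at $v$ is at most $-2N$. The sum $1+(1-N)$ lies in $[2-N,0]$. The sum of $1$ and a leaf $1+iN$ with $i\ge1$, and the sum of two leaves at $u$, are positive and congruent to $2\not\equiv1$ modulo $N$. Finally, $(1+iN)+(-N-j)=1-j+(i-1)N$ lies in $[2-N,0]$ for $i=1$, and for $i\ge2$ it is positive and congruent to $1-j\not\equiv1$.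
\end{proof}

\section{The method on a tree with ten nodes}\label{sec:example}

Let $T$ be the tree of Figure~\ref{fig:ten}. We label it in $\mathbb{Q}^2$ and call the first coordinate of a label its \emph{grade}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={draw,minimum size=7mm,inner sep=1pt}]
\node[circle] (r) at (0,0) {$20$};
\node (a) at (-2.4,-1.1) {$2$};
\node (b) at (0,-1.1) {$1$};
\node (c) at (2.4,-1.1) {$-2$};
\node[circle] (d) at (-2.4,-2.2) {$18$};
\node[circle] (e) at (0,-2.2) {$21$};
\node[circle] (f) at (2.4,-2.2) {$22$};
\node[dashed] (g) at (-2.4,-3.3) {$-16$};
\node[dashed] (h) at (-0.7,-3.3) {$-37$};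
\node[dashed] (i) at (0.7,-3.3) {$-58$};
\draw (r)--(a)--(d)--(g) (r)--(b)--(e)--(h) (e)--(i) (r)--(c)--(f);
\end{tikzpicture}
\caption{An integral sum labeling of a tree with ten nodes. The round nodes form one color class and have labels near $20$. The square nodes form the other class: those that are not leaves have labels near $0$, and the three leaves (dashed) have labels near $-20$, $-40$, $-60$.}\label{fig:ten}
\end{figure}

\emph{Points and steps.} Give the round nodes labels $(1,p)$, $p\in P$, and the solid square nodes labels $(0,q)$, $q\in Q$. Think of $P$ as a set of points on the line and of $Q$ as a set of steps. The sum of two round nodes has grade $2$ and is not a label. The sum $(1,p)+(0,q)$ is a label exactly when the step $q$ leads from the point $p$ to a point. For $P=\{-1,0,1\}$ and $Q=\{1,-1\}$, the step $1$ is adjacent to the points $-1,0$ and the step $-1$ to the points $0,1$; also $1+(-1)\notin Q$. This is a path on five nodes with the point $0$ in the middle: the left and right branches of the figure.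

\emph{A new step.} The middle branch needs a step $q$ adjacent to $0$ and to one new point. Then $0+q$ must be a point; let it be the new one. The new point $q$ is adjacent to the step $q$ if $2q$ is a point, so take $2q=1$. Now $P=\{-1,0,\frac12,1\}$ and $Q=\{1,-1,\frac12\}$. No unwanted edge appears, and the reason is parity: an integer point plus $\frac12$ is not an integer, so it is a point only if it equals $\frac12$; and $\frac12\pm1$ is a non-integer different from $\frac12$. The sums $0,\frac32,-\frac12$ of two steps are not steps.

\emph{Leaves among the square nodes.} A new step at a point $a$ brings the new point $a+q$ with it as a second neighbor, so leaves are not produced in this way. They go into the negative grades, one per grade, and each required sum is the previous leaf. List the points that carry them as $r_1=-1$, $r_2=r_3=\frac12$, and fix the step $t=1$. Put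
\[
\ell_1=(0,t)-(1,r_1)=(-1,2),\qquad \ell_2=\ell_1-(1,r_2)=(-2,\tfrac32),\qquad \ell_3=\ell_2-(1,r_3)=(-3,1).
\]
Since a negative grade holds only one label, $(1,p)+\ell_2$ is a label only for $p=r_2$, $(1,p)+\ell_3$ only for $p=r_3$, and $(0,q)+\ell_k$ never. Two checks remain. The sums $(1,p)+\ell_1=(0,p+2)$ have second coordinates $1,2,\frac52,3$, of which only $1$ is a step. And $\ell_1+\ell_2=(-3,\frac72)\ne\ell_3$. All second coordinates lie in $[-1,2]$, so the map $(\gamma,x)\mapsto20\gamma+2x$ creates no new relation, and it gives the integers in the figure.

The two checks can fail. Starting the chain with $r_1=\frac12$ and $t=1$ gives $\ell_1=(-1,\frac12)$, and $(1,0)+\ell_1=(0,\frac12)$ is a label, which is a false edge. With $r_1=\frac12$ and $t=-1$ the second coordinates of the sums $(1,p)+\ell_1$ are $-\frac52,-\frac32,-1,-\frac12$, and only $-1$ is a step. Choosing $r_1$ and $t$ well is the most delicate part of the proof.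

\section{Configurations and the chain of leaves}\label{sec:assembly}

A \emph{configuration} is a pair $(P,Q)$ of finite subsets of $\mathbb{Q}$ with $0\in P$ and $0\notin Q$. Elements of $P$ are \emph{points}, elements of $Q$ are \emph{steps}. The graph $\Gamma(P,Q)$ is bipartite on disjoint copies of $P$ and $Q$, with $p\in P$ adjacent to $q\in Q$ if and only if $p+q\in P$. The set $Q$ is \emph{sum-free} if $q+q'\notin Q$ for distinct $q,q'\in Q$.

Let $T$ be a tree with at least three nodes and with color classes $\mathcal{P}$ and $\mathcal{Q}$, so that every edge joins $\mathcal{P}$ to $\mathcal{Q}$. Let $\mathcal{L}$ be the set of leaves of $T$ that lie in $\mathcal{Q}$, let $n=|\mathcal{L}|$, and let $T^\circ=T-\mathcal{L}$, the \emph{core}, which is again a tree. Let $R\subseteq\mathcal{P}$ be the set of neighbors of $\mathcal{L}$; the \emph{multiplicity} of $r\in R$ is the number of nodes of $\mathcal{L}$ attached to it. A configuration $(P,Q)$ \emph{realizes} $T^\circ$ if $Q$ is sum-free and an isomorphism $T^\circ\cong\Gamma(P,Q)$ is given that maps $\mathcal{P}$ onto $P$ and $\mathcal{Q}\setminus\mathcal{L}$ onto $Q$. We then identify nodes with numbers; in particular $R\subseteq P$.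

\begin{lemma}[assembly]\label{lem:assembly}
Let $(P,Q)$ realize $T^\circ$. If $n\ge1$, suppose that there are a step $t\in Q$ and a list $r_1,\dots,r_n$ of the elements of $R$, each repeated with its multiplicity, such that with $z=r_1-t$:
\begin{itemize}
\item[(A1)] $z+q\notin P$ for all $q\in Q\setminus\{t\}$;
\item[(A2)] $t\ne\sum_{l=1}^{i}(r_l-r_{j+l})$ whenever $1\le i<j$ and $i+j\le n$.
\end{itemize}
Then $T$ is an integral sum graph.
\end{lemma}

\begin{proof}
Number the nodes of $\mathcal{L}$ as $\ell_1,\dots,\ell_n$ with $\ell_k$ attached to $r_k$, and put $\sigma_k=r_1+\dots+r_k$. Label $p\in P$ by $(1,p)$, $q\in Q$ by $(0,q)$, and $\ell_k$ by $(-k,t-\sigma_k)$. The labels are distinct, and each grade $-k$, $1\le k\le n$, holds exactly one. We write a node for its label and go through all sums of two distinct labels.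
\begin{itemize}
\item $p+p'$ has grade $2$ and is not a label.
\item $p+q$ is a label if and only if $p+q\in P$, that is, if and only if $p,q$ are adjacent.
\item $q+q'$ has grade $0$ and is not a label, because $Q$ is sum-free.
\item $p+\ell_1=(0,p-z)$. For $p=r_1$ this is the label $(0,t)$. If $p\ne r_1$ and $p-z=q\in Q$, then $q\ne t$ and $z+q=p\in P$, contrary to (A1).
\item $p+\ell_k$ with $k\ge2$ has grade $-(k-1)$, so it is a label if and only if $p+t-\sigma_k=t-\sigma_{k-1}$, that is, $p=r_k$.
\item $q+\ell_k$ has grade $-k$ and differs from $\ell_k$, because $q\ne0$.
\item $\ell_i+\ell_j$ with $i<j$ is a label if and only if $i+j\le n$ and $2t-\sigma_i-\sigma_j=t-\sigma_{i+j}$. The equation says $t=\sigma_i-(\sigma_{i+j}-\sigma_j)=\sum_{l=1}^i(r_l-r_{j+l})$, which (A2) excludes.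
\end{itemize}
So sums that are labels correspond exactly to edges of $T$, and Lemma~\ref{lem:vector} applies.
\end{proof}

Both conditions are best read through the number $z$. Condition (A1) says that $t$ is the only step that leads from $z$ to a point. The first case of (A2), $i=1$ and $j=2$, says $r_3\ne z$. This suggests placing $z$ to one side of all of $R$, and together with a monotone order this is enough.

\begin{lemma}[ordering]\label{lem:order}
Let $r\in R$, $t\in Q$ and $z=r-t$. Suppose that $t>0$ and every element of $R$ is larger than $z$, or that $t<0$ and every element of $R$ is smaller than $z$. Then there is a list with $r_1=r$ that satisfies \textup{(A2)}.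
\end{lemma}

\begin{proof}
Let $t>0$. Put $r_1=r$ and let $r_2\le\dots\le r_n$ be the remaining entries. For $i<j$ the terms with $l\ge2$ in (A2) are at most $0$, so the sum is at most $r-r_{j+1}<r-z=t$. For $t<0$ take $r_2\ge\dots\ge r_n$; the terms with $l\ge2$ are at least $0$, and the sum is at least $r-r_{j+1}>r-z=t$.
\end{proof}

\section{Towers of configurations}\label{sec:towers}

\subsection*{The base}
In a realization of a tree with an edge every point has a neighbor. The largest point can only be adjacent to a negative step and the smallest only to a positive step, so steps of both signs are needed. We start with one of each. For integers $\mu<0<\nu$ the \emph{base} is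
\[
P_0=\{\mu,\mu+1,\dots,\nu\},\qquad Q_0=\{\mu,\nu\}.
\]
For $p\in P_0$ we have $p+\nu\in P_0$ if and only if $p\le0$, and $p+\mu\in P_0$ if and only if $p\ge0$. So $\Gamma(P_0,Q_0)$ is the tree whose root, the point $0$, has the two steps as neighbors; the step $\nu$ has the $|\mu|$ negative points as children, and the step $\mu$ has the $\nu$ positive points as children. The set $Q_0$ is sum-free, because $\mu<\mu+\nu<\nu$. The points generate the group $\mathbb{Z}$.

\subsection*{Adding a step with $m$ children}
Recall that a finitely generated nonzero subgroup $G$ of $\mathbb{Q}$ is infinite cyclic, $G=g\mathbb{Z}$: after clearing denominators it is a subgroup of $\mathbb{Z}$. In particular $G/MG$ is cyclic of order $M$.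

Let $G$ be generated by the points placed so far. To attach a step $q$ with $m$ children at a point $a$, the example suggests dividing the segment from $a$ to another point $b$ into $M=m+1$ equal parts, with $q=(b-a)/M$. The parity argument generalizes if the $m$ division points lie in different nonzero cosets of $G$, that is, if $b-a=dg$ with $d$ coprime to $M$. Such a $b$ need not exist. Starting from $P_0=\{-1,0,1\}$, divide the segment from $0$ to $1$ into two parts and then into three; the points are $-6,0,2,3,4,6$ times $g=\frac16$, and for $a=0$, $M=6$ no difference is coprime to $6$. If $M$ is a power of a prime, however, $b$ always exists.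

\begin{lemma}\label{lem:admissible}
Let $P\subset\mathbb{Q}$ be finite with $0\in P$, let $G\ne0$ be the group generated by $P$, let $a\in P$, and let $\pi$ be a prime. Then $b-a\notin\pi G$ for some $b\in P$.
\end{lemma}

\begin{proof}
Otherwise $0-a\in\pi G$, hence $P\subseteq\pi G$ and $G=\pi G$, which is false for $G\cong\mathbb{Z}$.
\end{proof}

When $m+1$ is not a prime power we use a smaller prime power $M$. The segment from $a$ to $b$ then supplies only $M-1$ children. The remaining ones form a second chain with the same step, which ends at a third point $c$.

\begin{lemma}[extension]\label{lem:ext}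
Let $(P,Q)$ be a configuration, let $G\ne0$ be the group generated by $P$, and suppose that $Q\subset G$ and that $Q$ is sum-free. Let $m\ge1$, let $M>1$ be a power of a prime $\pi$ with $\frac{m+3}2\le M\le m+1$, and put $h=m+1-M$. Let $a,b\in P$ with $b-a\notin\pi G$. If $h\ge1$, let $c\in P$ be such that $\delta=c-b$ satisfies $\delta\neq0$ and $\pm\delta\notin Q$. Put $q=(b-a)/M$,
\[
y_i=a+iq\quad(1\le i\le M-1),\qquad w_i=c-iq\quad(1\le i\le h),
\]
and let $P'=P\cup\{y_i\}\cup\{w_i\}$, $Q'=Q\cup\{q\}$. Then:
\begin{itemize}
\item[(a)] $kq\in G$ if and only if $M\mid k$. Say that the elements of the coset $kq+G$ have \emph{index} $k$ modulo $M$.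
\item[(b)] The points of $P'$ of index $0$ are those of $P$. The only point of index $1$ is $y_1$. For $2\le k\le M-1$ the points of index $k$ are $y_k$ and, if $M-k\le h$, also $w_{M-k}=y_k+\delta$. In particular the new points are $m$ distinct numbers outside $G$.
\item[(c)] $\Gamma(P',Q')$ arises from $\Gamma(P,Q)$ by adding the step $q$, adjacent to $a$ and to the $m$ new points, which are leaves.
\item[(d)] $Q'$ is sum-free and is contained in the group $G+\mathbb{Z}q$ generated by $P'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Write $G=g\mathbb{Z}$ and $b-a=dg$ with $\pi\nmid d$. Then $kq\in G$ means $M\mid kd$, and $d$ is coprime to $M$.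

(b) The bounds on $M$ say $0\le h\le M-2$. The point $y_i$ has index $i$, and $w_i$ has index $M-i$, which lies in $\{2,\dots,M-1\}$ because $1\le i\le M-2$. Moreover $w_{M-k}=c-(b-a)+kq=y_k+\delta\ne y_k$. The number of new points is $M-1+h=m$.

(c) Let $u\in P$ and $v\in Q$. Then $u+v\in G$, so $u+v\in P'$ if and only if $u+v\in P$: old adjacencies do not change. Next, $u+q$ has index $1$, so it is a point if and only if it equals $y_1$, that is, $u=a$. Now let $u$ be a new point. For $v\in Q$ the number $u+v$ differs from $u$ and has the same index, so by (b) it can be a point only if $v=\pm\delta$, which is excluded. Finally $y_i+q$ is $y_{i+1}$ or $b$, and $w_i+q$ is $w_{i-1}$ or $c$, so every new point is adjacent to $q$.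

(d) For distinct $v,v'\in Q$ the sum $v+v'$ lies in $G\setminus Q$ and so differs from $q\notin G$. For $v\in Q$ the sum $v+q$ lies outside $G\supset Q$ and differs from $q$. The group generated by $P'$ contains $G$ and $q=y_1-a$, and $P'\subset G+\mathbb{Z}q$.
\end{proof}

\begin{example}\label{ex:chains}
Take the base with $\mu=-1$, $\nu=1$, and $m=M=3$, $h=1$, $a=0$, $b=1$. Then $q=\frac13$, $y_1=\frac13$, $y_2=\frac23$. The choice $c=0$ has $\delta=-1\in Q$ and gives $w_1=-\frac13$; the step $1$ leads from $w_1$ to $y_2$, a false edge. The choice $c=-1$ has $\delta=-2$ and gives $w_1=-\frac43$, which is allowed but lies outside $[\mu,\nu]$. The bound $h\le M-2$ keeps the second chain out of index $1$: for $h=M-1$ the step $q$ would lead from $a+\delta$ to $w_{M-1}$, a false edge if $a+\delta\in P$.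
\end{example}

\subsection*{Towers}
A \emph{tower} is a finite sequence of configurations $(P_s,Q_s)$, $s=0,1,\dots$, that starts with a base and in which each term arises from the previous one by Lemma~\ref{lem:ext}; part (d) guarantees that the lemma can be applied again. Let $G_s$ be the group generated by $P_s$, so that $\mathbb{Z}=G_0\subset G_1\subset\cdots$. The data of stage $s\ge1$ are written $q_s,a_s,b_s,c_s,\delta_s,M_s$, and \emph{index at stage $s$} refers to the cosets of $G_{s-1}$ in $G_s$. Let $(P,Q)$ be the last configuration. Three facts will be used repeatedly.
\begin{itemize}
\item[(T1)] $P\cap G_s=P_s$ and $Q\cap G_s=Q_s$. In particular $P\cap\mathbb{Z}=P_0$ and $Q\cap\mathbb{Z}=Q_0$.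
\item[(T2)] If $x\in G_{s-1}$ and $x+q_s\in P$, then $x=a_s$.
\item[(T3)] In $\Gamma(P,Q)$ all neighbors of the two base steps lie in $P_0$.
\end{itemize}
Fact (T1) holds because whatever is added at a stage $u>s$ lies outside $G_{u-1}\supseteq G_s$. For (T2), the point $x+q_s$ lies in $P_s$ by (T1) and has index $1$ at stage $s$, so it equals $a_s+q_s$. Fact (T3) follows from Lemma~\ref{lem:ext}(c).

\section{Towers inside an interval}\label{sec:bounded}

Lemma~\ref{lem:order} asks for $z$ to lie on one side of $R$. We can arrange this if we know where the points are, so we call a tower \emph{bounded} if all its points lie in $[\mu,\nu]$. The points $y_i$ lie between $a$ and $b$ and cause no trouble. The points $w_i$ lie between $c$ and $c-Mq=a+\delta$, since $h<M$, so it suffices to have $a+\delta\in[\mu,\nu]$: we need a short difference $\delta$ of two points such that neither $\delta$ nor $-\delta$ is a step. A narrow base has none. For $\mu=-1$, $\nu=1$, $a=0$, the only choices are $b=\pm1$, $c=-b$, and $w_1$ falls outside the interval, as in Example~\ref{ex:chains}. A wide base has enough room.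

\begin{lemma}\label{lem:room}
Let $(P,Q)$ be the last configuration of a bounded tower with $\mu\le-5$, let $G$ be the group generated by $P$, let $a\in P$, and let $M\ge5$ be a prime. Then there are $b,c\in P$ such that $b-a\notin MG$ and $\delta=c-b$ satisfies $\delta\ne0$, $\pm\delta\notin Q$, and $a+\delta\in[\mu,\nu]$.
\end{lemma}

\begin{proof}
Write $\equiv$ for congruence modulo $MG$. By Lemma~\ref{lem:admissible} some point is not congruent to $a$. We look for $b$ and $c$ in the first stage that contains such a point.

\emph{Case 1: some point of $P_0$ is not congruent to $a$.} Let $u=1$ if $\nu\ne1$ and $u=2$ if $\nu=1$. Then $u\notin\{|\mu|,\nu\}$, as $|\mu|\ge5$, so $\pm u\notin Q_0$, and $\pm u\notin Q$ by (T1). Since $\nu-\mu\ge6$, there is a sign $\varepsilon=\pm1$ with $a+\varepsilon u\in[\mu,\nu]$. Consider the pair $\mu,\mu+1$ if $\varepsilon=1$ and the pair $\nu-1,\nu$ if $\varepsilon=-1$. One member $b$ of the pair is not congruent to $a$: if $1\notin MG$, the two members are incongruent to each other; if $1\in MG$, all points of $P_0$ are congruent to each other, so by the case assumption none is congruent to $a$. Put $c=b+\varepsilon u$. It lies in $P_0$, because $u\le 2$ and $\nu-\mu\ge6$,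 and $\delta=\varepsilon u$ has the required properties.

\emph{Case 2: all points of $P_0$ are congruent to $a$.} Then $a\equiv0$. Let $s\ge1$ be the first stage with a point outside $MG$, and write $q=q_s$. We have $P_{s-1}\subset MG$, hence $G_{s-1}\subseteq MG$. The points of stage $s$ are of the forms $a_s+iq$ and $c_s-iq$ with $a_s,c_s\in MG$, so $q\notin MG$. On the other hand $M_sq=b_s-a_s\in MG$. As $G/MG$ has prime order $M$, this gives $M\mid M_s$, and so $M_s\ge5$. Therefore $y_1=a_s+q$ and $y_3=a_s+3q$ are points, and neither is congruent to $a$, because $M\nmid3$. We take $\{b,c\}=\{y_1,y_3\}$, so that $\delta=\pm2q$ with either sign available. The numbers $\pm2q$ are not steps: they lie in $G_s$, so by (T1) they could only be in $Q_s=Q_{s-1}\cup\{q\}$; they are outside $G_{s-1}\supset Q_{s-1}$ since $M_s\nmid2$; and they differ from $q$. Finally $|2q|=2|b_s-a_s|/M_s\le\frac25(\nu-\mu)$ is less than half the length of the interval, so one of $a\pm2q$ lies in $[\mu,\nu]$, and we choose the sign of $\delta$ accordingly.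
\end{proof}

We fix the number of parts once and for all. For $1\le m\le4$ let $M(m)=m+1\in\{2,3,4,5\}$, a prime power; then $h=0$, and $\frac{m+3}2\le m+1$. For $m\ge5$ let $M(m)$ be a prime with $\frac{m+3}2\le M(m)\le m+1$. It exists by Bertrand's postulate. For odd $m$ take $N=\frac{m+1}2$; a prime $p$ with $N<p<2N$ satisfies $\frac{m+3}2\le p\le m$. For even $m$ take $N=\frac m2+1$; then $\frac m2+2\le p\le m+1$. Such a prime is at least $4$, hence at least $5$. In particular $M(m)=2$ only for $m=1$.

Return to the tree $T$. A node $q\in\mathcal{Q}\setminus\mathcal{L}$ has the same degree in $T^\circ$ as in $T$, and this degree is at least $2$; put $m(q)=\deg(q)-1\ge1$. If $T^\circ$ is rooted at a node of $\mathcal{P}$, then $m(q)$ is the number of children of $q$.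

\begin{proposition}\label{prop:tower}
Root $T^\circ$ at a node $r_0\in\mathcal{P}$ that has two distinct neighbors $q^+,q^-$ in $T^\circ$. Suppose that $m(q)\le4$ for all $q\in\mathcal{Q}\setminus\mathcal{L}$, or that $m(q^+)\ge5$. Then $T^\circ$ is realized by the last configuration of a bounded tower with $\mu=-m(q^+)$ and $\nu=m(q^-)$, in which $r_0,q^+,q^-$ are the point $0$ and the steps $\nu,\mu$, and in which the stage $s$ that adds a node $q$ has $M_s=M(m(q))$. The children of each step may be assigned to the points created with it in any order. At a stage with $m(q)\le4$, where $M_s$ is a power of the prime $\pi$, the point $b_s$ may be any point of $P_{s-1}$ with $b_s-a_s\notin\pi G_{s-1}$.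
\end{proposition}

\begin{proof}
The base realizes $r_0,q^+,q^-$ and the children of $q^+$ and $q^-$. Order the other nodes of $\mathcal{Q}\setminus\mathcal{L}$ by their distance from $r_0$ and add them one at a time, each with all its children, by Lemma~\ref{lem:ext}. When $q$ is added, its parent is $r_0$ or a child of an earlier step, so it is already a point $a$. If $m(q)\le4$, Lemma~\ref{lem:admissible} provides $b$, there is no second chain, and the new points lie between $a$ and $b$. If $m(q)\ge5$, then $\mu\le-5$ by hypothesis, Lemma~\ref{lem:room} provides $b$ and $c$, and both chains stay in $[\mu,\nu]$. The points created with a step are leaves at that moment, so their assignment to the children is arbitrary. Every node of $\mathcal{P}$ other than $r_0$ is a child of a step, so the last configuration realizes $T^\circ$.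
\end{proof}

\section{Anchoring the chain of leaves}\label{sec:anchor}

It remains to choose $r=r_1$ and $t$. We always take $t$ to be a base step. Put $\kappa=\mu+\nu$, so that $\mu<\kappa<\nu$. For any number $x$,
\begin{equation}\label{eq:kappa}
x<\kappa\iff x-\nu<\mu,\qquad\qquad x>\kappa\iff x-\mu>\nu .
\end{equation}
So for $r\ne\kappa$ there is a natural choice: $t=\nu$ if $r<\kappa$ and $t=\mu$ if $r>\kappa$. It puts $z=r-t$ outside $[\mu,\nu]$ on the side that Lemma~\ref{lem:order} requires. For (A1) we use the freedom in assigning children: $r$ is placed at an end of the base, or at the first point $y_1$ of its stage, which is alone in its coset. The root cannot be moved, so the case $R=\{r_0\}$ needs its own hypothesis.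

\begin{proposition}\label{prop:anchor}
Let $T^\circ$, rooted at $r_0$, be realized by a bounded tower as in Proposition~\ref{prop:tower}, and let $n\ge1$. Then $T$ is an integral sum graph in each of the following cases.
\begin{itemize}
\item[(i)] The point $\mu$ belongs to $R$.
\item[(ii)] The point $\nu$ belongs to $R$.
\item[(iii)] $R=\{r_0\}$, and the children of $q^+$ are leaves of $T^\circ$.
\item[(iv)] For some $s\ge1$ the point $r=a_s+q_s$ belongs to $R$, and either $M_s\ge3$, or $M_s=2$ and $b_s\notin P_0$, or $M_s=2$ and $(b_s-\kappa)(r-\kappa)>0$.
\end{itemize}
\end{proposition}

\begin{proof}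
In each case we name $r\in R$ and $t\in Q_0$, put $z=r-t$, and verify the hypothesis of Lemma~\ref{lem:order} and condition (A1). Lemma~\ref{lem:assembly} then gives the result.

(i) Take $r=\mu$, $t=\nu$. Then $z=\mu-\nu<\mu$ lies below all points. For (A1): $z+\mu<\mu$ is not a point, and $z+q_u\in P$ would give $z=a_u\in P$ by (T2), as $z\in\mathbb{Z}\subseteq G_{u-1}$.

(ii) Take $r=\nu$, $t=\mu$. Then $z=\nu-\mu>\nu$ lies above all points, $z+\nu>\nu$ is not a point, and $z+q_u\in P$ would again give $z=a_u\in P$.

(iii) Take $r=0$, $t=\nu$. Then $z=-\nu<0$ lies below the only element of $R$, and $z+\mu<\mu$ is not a point. If $z+q_u\in P$, then $z=a_u$ by (T2). So $a_u$ is a negative integer, hence by (T1) a negative point of the base, that is, a child of $q^+$; but it has the child $q_u$ in $T^\circ$, contrary to the hypothesis.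

(iv) Since $r\notin G_{s-1}$ and $\kappa\in\mathbb{Z}$, we have $r\ne\kappa$. Take $t=\nu$ if $r<\kappa$ and $t=\mu$ if $r>\kappa$. By \eqref{eq:kappa}, $z$ lies below all points in the first case and above all points in the second. Suppose that $p=z+q\in P$ with $q\in Q\setminus\{t\}$.

If $q=q_u$ with $u>s$, then $z\in G_s\subseteq G_{u-1}$, and (T2) gives $z=a_u\in P$, which is false. In the remaining cases $p\in G_s$, so $p\in P_s$ by (T1), and Lemma~\ref{lem:ext}(b) at stage $s$ applies.

If $q\in Q_{s-1}$, then $p=r+(q-t)$ has index $1$, so $p=r$ and $q=t$, a contradiction.

If $q=q_s$ and $M_s\ge3$, then $p=y_2-t$ with $y_2=a_s+2q_s$ has index $2$. So $p=y_2$ or $p=y_2+\delta_s$, which means $t=0$ or $-\delta_s=t\in Q_{s-1}$; both are excluded.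

If $q=q_s$ and $M_s=2$, then $p=a_s+2q_s-t=b_s-t$. Since $p+t=b_s$ is a point, $p$ is adjacent to $t$, so $p\in P_0$ by (T3). Then $b_s$ is an integer, and $b_s\in P_0$ by (T1). By hypothesis $b_s$ lies strictly on the same side of $\kappa$ as $r$, and \eqref{eq:kappa} shows that $p=b_s-t\notin[\mu,\nu]$, a contradiction.
\end{proof}

The false edge at the end of Section~\ref{sec:example} is of the last kind: there $M_s=2$, $b_s=1$, and for $t=1$ the number $b_s-t=0$ is a point. For $M_s=2$ we must therefore choose $b_s$ with care, and a wide base allows this.

\begin{lemma}\label{lem:half}
Let $(P,Q)$ be the last configuration of a bounded tower with $\mu\le-5$, let $G$ be the group generated by $P$, and let $a\in P$. Then there is $b\in P$ with $b-a\notin2G$ such that $b\notin P_0$ or $(b-\kappa)(r-\kappa)>0$, where $r=\frac{a+b}2$.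
\end{lemma}

\begin{proof}
Write $\equiv$ for congruence modulo $2G$. If some point outside $P_0$ is not congruent to $a$, take it. Otherwise Lemma~\ref{lem:admissible} gives $p\in P_0$ with $p\not\equiv a$. Then of any two consecutive elements of $P_0$ at least one is not congruent to $a$: if $1\notin2G$ they are incongruent to each other, and if $1\in2G$ both are congruent to $p$. We choose $b\not\equiv a$ from a suitable pair.

If $a\ge\kappa$, take $b\in\{\nu-1,\nu\}$. Then $b-\kappa\ge|\mu|-1>0$, and so $r>\kappa$.

If $a<\kappa$ and $\nu\ge2$, take $b\in\{\mu,\mu+1\}$. Then $b<\mu+\nu=\kappa$, and so $r<\kappa$.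

If $a<\kappa$ and $\nu=1$, then $\kappa=\mu+1$; take $b\in\{0,1\}$. Then $b>\kappa$, and $r\ge\frac{\mu+0}2>\mu+1$ because $\mu<-2$.
\end{proof}

\section{Proof of Theorem~\ref{thm:tree}}\label{sec:proof}

By Lemma~\ref{lem:small} we may assume that some node of $T$ has two neighbors that are not leaves. Let $\mathcal{P}$ be the color class of this node, and use the notation of Section~\ref{sec:assembly}. The degree in $T^\circ$ of a node of $\mathcal{P}$ is the number of its non-leaf neighbors in $T$. Call a node of $\mathcal{P}$ \emph{branching} if its degree in $T^\circ$ is at least $2$; at least one exists. We choose a branching root $r_0$ and neighbors $q^+,q^-$ so that Propositions~\ref{prop:tower} and~\ref{prop:anchor} apply. If all $m(q)$ are small, the root is free and we put it next to $R$. Otherwise the base must be wide, the root is tied to a step of large degree, and $R$ may be far from it; this is the reason for case (iv).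

\subsection*{All steps have $m(q)\le4$}
Proposition~\ref{prop:tower} applies to every branching root and every choice of $q^+,q^-$. If $n=0$, Lemma~\ref{lem:assembly} finishes the proof. Let $n\ge1$.

Suppose first that some $r\in R$ is at distance $2$ from a branching node $r_0$. Their common neighbor $q^+$ is not a leaf, so it lies in $T^\circ$. Root at $r_0$, let $q^-$ be another neighbor of $r_0$ in $T^\circ$, and assign the child $r$ of $q^+$ to the point $\mu$. Case (i) of Proposition~\ref{prop:anchor} applies.

Suppose now that no such pair exists. Let $r\in R$ and let $r_0$ be branching. If $r\ne r_0$, the path from $r$ to $r_0$ in $T^\circ$ has even length at least $2$, and its node at distance $2$ from $r$ is $r_0$ or an inner node of the path, hence branching; this is excluded. So every element of $R$ equals every branching node: $R=\{r_0\}$, and $r_0$ is the only branching node. Root at $r_0$ with any $q^+,q^-$. The children of $q^+$ are not branching, so they are leaves of $T^\circ$, and case (iii) applies.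

\subsection*{Some step has $m(q)\ge5$}
Let $q^+$ be such a step. A branching node has two neighbors in $\mathcal{Q}\setminus\mathcal{L}$, so $T^\circ$ contains a step other than $q^+$, and the second node of the path from $q^+$ to that step is a branching neighbor of $q^+$. Let $r_0$ be a branching neighbor of $q^+$, \emph{chosen with $R\ne\{r_0\}$ if possible}, and let $q^-\ne q^+$ be another neighbor of $r_0$ in $T^\circ$. Proposition~\ref{prop:tower} applies, with $\mu\le-5$. If $n=0$, Lemma~\ref{lem:assembly} finishes the proof. Let $n\ge1$.

If $R=\{r_0\}$, then $r_0$ is the only branching neighbor of $q^+$, since any other would have been preferred. So the children of $q^+$ are leaves of $T^\circ$, and case (iii) applies.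

Otherwise choose $r\in R\setminus\{r_0\}$; it is a child of some step. If it is a child of $q^+$, assign it to $\mu$ and use case (i). If it is a child of $q^-$, assign it to $\nu$ and use case (ii). If it is a child of the step added at stage $s\ge1$, assign it to $a_s+q_s$. For $M_s\ge3$ case (iv) applies. If $M_s=2$, the step has one child, so $b_s$ may be any point of $P_{s-1}$ with $b_s-a_s\notin2G_{s-1}$, and $r=\frac{a_s+b_s}2$. Choose $b_s$ by Lemma~\ref{lem:half}, applied to the tower up to stage $s-1$; case (iv) applies again. This proves Theorem~\ref{thm:tree}. \qed

\section{Forests and the label zero}\label{sec:forests}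

In this section \emph{star} means $K_{1,k}$ with $k\ge1$. In a graph with at least two components no node is adjacent to all others, so every labeling must be zero-free. Stars have no zero-free labeling of their own, so they have to lean on another component.

\begin{lemma}\label{lem:zerofree}
A tree has a zero-free integral sum labeling if and only if it is not a star.
\end{lemma}

\begin{proof}
Suppose that a star has a zero-free labeling, with center labeled $\rho\ne0$. For each leaf label $x$ the sum $x+\rho$ is a label, and it is not $\rho$ since $x\ne0$; so it is a leaf label. Thus a finite nonempty set of integers is closed under adding $\rho\ne0$, which is impossible. Conversely, $K_1$ has the label $1$. Any other tree that is not a star has no node adjacent to all others, so the labeling given by Theorem~\ref{thm:tree} is zero-free.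
\end{proof}

\begin{lemma}\label{lem:union}
The following disjoint unions have zero-free integral sum labelings:
\begin{itemize}
\item[(a)] $H\cup H'$, if $H$ and $H'$ have zero-free labelings;
\item[(b)] $H\cup K_{1,k}$ with $k\ge1$, if $H$ has at least one node and has a zero-free labeling;
\item[(c)] $K_{1,k}\cup K_{1,k'}$ with $k,k'\ge1$.
\end{itemize}
\end{lemma}

\begin{proof}
In each case we give distinct nonzero labels in $\mathbb{Z}^2$ and apply Lemma~\ref{lem:vector}.

(a) Let $f,f'$ be the labelings, and use $(f(u),0)$ on $H$ and $(0,f'(v))$ on $H'$. The labels with second coordinate $0$ are exactly those of $H$, so adjacency within $H$ is as before, and the same holds for $H'$ with the first coordinate. A sum across has both coordinates nonzero and is not a label.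

(b) Fix a label $t$ of $H$. Replace each label $x$ of $H$ by $(x,0)$, label the center by $(0,1)$ and the leaves by $(t,-i)$, $1\le i\le k$. The labels with second coordinate $0$ are those of $H$, and every other second coordinate occurs at most once. So adjacency within $H$ is as before. The sum $(0,1)+(t,-i)=(t,1-i)$ is the label of the previous leaf, or $(t,0)$ for $i=1$. The sums $(x,1)$ and $(x+t,-i)$ of a node of $H$ with the center or a leaf are not labels, because $x\ne0$. The sum $(2t,-(i+j))$ of two leaves is not a label, because $2t\ne t$.

(c) Label the centers by $(1,0)$ and $(0,1)$, the leaves at $(1,0)$ by $(-i,1)$, $1\le i\le k$, and the leaves at $(0,1)$ by $(1,-j)$, $1\le j\le k'$. The sums $(1-i,1)$ and $(1,1-j)$ along edges are labels. Every label has one coordinate equal to $1$ and the other at most $0$. None of the remaining sums has this form: they are $(1,1)$ for the centers, $(2,-j)$ and $(-i,2)$ for a center and a leaf of the other star, $(-(i+i'),2)$ and $(2,-(j+j'))$ for two leaves of one star, and $(1-i,1-j)$, with both coordinates at most $0$, for leaves of different stars.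
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:forest}]
Let $F$ be a forest; the forest without nodes has the empty labeling. If $F$ is connected, both statements follow from Theorem~\ref{thm:tree} and Lemma~\ref{lem:zerofree}. Let $F$ have at least two components; we show that it has a zero-free labeling. If some component is not a star, it has a zero-free labeling by Lemma~\ref{lem:zerofree}. Start with it and add the other components one at a time, by Lemma~\ref{lem:union}(b) for stars and by Lemmas~\ref{lem:zerofree} and~\ref{lem:union}(a) for the others. If all components are stars, start with two of them by Lemma~\ref{lem:union}(c) and add the rest by Lemma~\ref{lem:union}(b). Hence every forest is an integral sum graph, and the stars are the only forests without a zero-free labeling.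
\end{proof}

\begin{thebibliography}{1}
\bibitem{ident} \emph{Integral sum graphs from identification}, \texttt{https://core.ac.uk/download/pdf/82810833.pdf}.
\end{thebibliography}
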